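# Fejér summation without a norm bound: Fourier series on $(\mathbb Z^2\rtimes F_2)\times S_\infty$

Inner products are linear in the first variable. All groups are discrete.

## 1. Twisted group algebras, multipliers, summation

**Definition 1 (cocycle, twisted group algebra).** A normalized $2$-cocycle on $G$ is a map $\sigma:G\times G\to\mathbb T$ with $\sigma(g,h)\sigma(gh,k)=\sigma(h,k)\sigma(g,hk)$ and $\sigma(g,e)=\sigma(e,g)=1$. Put $\lambda_\sigma(g)\delta_h=\sigma(g,h)\delta_{gh}$ on $\ell^2(G)$. The cocycle identity gives $\lambda_\sigma(g)\lambda_\sigma(h)=\sigma(g,h)\lambda_\sigma(gh)$. The reduced twisted group $C^*$-algebra $C_r^*(G,\sigma)$ is the $C^*$-algebra generated by $\lambda_\sigma(G)$. For $\sigma=1$ we write $\lambda$ and $C_r^*(G)$.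

**Example.** On $\mathbb Z^2$ let $\sigma(m,n)=e^{2\pi i\theta m_2n_1}$. It is multiplicative in each variable, so both sides of the cocycle identity equal $\sigma(g,h)\sigma(g,k)\sigma(h,k)$. For $\theta=0$ (the case $\sigma=1$) one gets $C_r^*(\mathbb Z^2)=C(\mathbb T^2)$, with $\lambda(n)$ acting as the character $e^{2\pi i n\cdot t}$.

**Definition 2 (Fourier coefficients).** For $x\in C_r^*(G,\sigma)$ put $\hat x(g)=\langle x\delta_e,\delta_g\rangle$. The formal Fourier series of $x$ is $\sum_g\hat x(g)\lambda_\sigma(g)$.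

**Example.** Since $\lambda_\sigma(g)\delta_e=\delta_g$, the element $\lambda_\sigma(g)$ has the single nonzero coefficient $1$ at $g$. In general $\|\hat x\|_2=\|x\delta_e\|\le\|x\|$. The coefficients determine $x$ (textbook).

**Definition 3 (multiplier).** A function $\varphi:G\to\mathbb C$ is a multiplier, $\varphi\in MCF(G,\sigma)$, if there is a bounded linear $M_\varphi:C_r^*(G,\sigma)\to C_r^*(G,\sigma)$ with $\widehat{M_\varphi(x)}=\varphi\hat x$ for all $x$. In particular $M_\varphi(\lambda_\sigma(g))=\varphi(g)\lambda_\sigma(g)$, so $|\varphi(g)|\le\|M_\varphi\|$.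

**Example.** Every $\varphi\in\ell^2(G)$ is a multiplier. By Cauchy–Schwarz $\sum_g|\varphi(g)\hat x(g)|\le\|\varphi\|_2\|x\|$, so $M_\varphi(x)=\sum_g\varphi(g)\hat x(g)\lambda_\sigma(g)$ converges absolutely in norm and $\|M_\varphi\|\le\|\varphi\|_2$.

**Definition 4 (summation property).** Given a net $\{\varphi_\alpha\}\subseteq MCF(G,\sigma)$, the algebra $C_r^*(G,\sigma)$ has the summation property (S.P.) with respect to $\{\varphi_\alpha\}$ if $\|M_{\varphi_\alpha}(x)-x\|\to0$ for every $x$. The net is bounded if $\sup_\alpha\|M_{\varphi_\alpha}\|<\infty$.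

**Example.** For $G=\mathbb Z$, $\sigma=1$, the algebra is $C(\mathbb T)$. The functions $\varphi_m(k)=\max(0,1-|k|/m)$ give the Fejér means, and Fejér's theorem is the S.P. The functions $1_{\{|k|\le m\}}$ give the usual partial sums. Their norms are the Lebesgue constants, which are unbounded, so the S.P. fails for them by Banach–Steinhaus, although $1_{\{|k|\le m\}}\to1$ pointwise.

Two remarks will be used all the time. First, the S.P. applied to $x=\lambda_\sigma(g)$ gives $\varphi_\alpha(g)\to1$ for every $g$. Second, the converse holds for bounded nets: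

$$\varphi_\alpha\to1\text{ pointwise and }\sup_\alpha\|M_{\varphi_\alpha}\|<\infty\ \Longrightarrow\ \text{S.P.}\tag{1}$$

Indeed convergence holds on the span of the $\lambda_\sigma(g)$, which is dense, and the uniform bound carries it to the closure.

**Definition 5 (the properties).** Let $\mathcal K(G)$ be the finitely supported functions on $G$. The pair $(G,\sigma)$ has the Fejér property (resp. the Abel–Poisson property) if $C_r^*(G,\sigma)$ has the S.P. with respect to some net in $\mathcal K(G)$ (resp. in $\ell^2(G)$). If the net can be chosen bounded, we add the word *bounded*. If it can moreover be chosen with $\sup_\alpha\|M_{\varphi_\alpha}\|=1$, we say *metric*.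

**Example.** $(\mathbb Z,1)$ has the metric Fejér property, by the Fejér means (their norm is computed in Section 4). The functions $r^{|k|}$, $0<r<1$, give Abel–Poisson summation, whence the name.

For a net with the S.P., $\|M_{\varphi_\alpha}\|\ge|\varphi_\alpha(e)|\to1$. So in the metric case it is enough to have $\|M_{\varphi_\alpha}\|\le1$ for all $\alpha$; the supremum is then exactly $1$.

**Definition 6 (amenability).** $N$ is amenable if there is a net of finite nonempty sets $F\subset N$ (Følner sets) with $|nF\cap F|/|F|\to1$ for every $n\in N$. Equivalently, $\ell^\infty(N)$ has a left-invariant mean, that is, a positive unital functional invariant under $f\mapsto f(n^{-1}\,\cdot)$.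

**Example.** In $\mathbb Z$ take $F=\{0,\dots,m-1\}$. The group $S_\infty$ of finitely supported permutations of $\mathbb N$ is the increasing union of the finite groups $S_k$, and $F=S_k$ works: $nF=F$ as soon as $n\in S_k$. Abelian groups are amenable, extensions and subgroups of amenable groups are amenable, and $F_2$ is not amenable.

**Definition 7 (semidirect product).** If $\Gamma'$ acts on $N$ by automorphisms, $N\rtimes\Gamma'$ is the set of products $n\gamma$ with $\gamma n\gamma^{-1}=\gamma(n)$, so $(n\gamma)(m\delta)=n\,\gamma(m)\,\gamma\delta$.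

**Example.** Let
$$a=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad b=\begin{pmatrix}1&0\\2&1\end{pmatrix},\qquad \Gamma=\langle a,b\rangle\subset SL_2(\mathbb Z),\qquad G_0=\mathbb Z^2\rtimes\Gamma .$$
By Sanov's theorem $\Gamma$ is free of rank $2$. As $a^T=b$, $\Gamma$ is closed under transposition. Another example is $\mathbb Z_2\wr F_2=N\rtimes F_2$, where $N$ is the group of finite subsets of $F_2$ under symmetric difference and $F_2$ acts by left translation.

## 2. Does Abel–Poisson force metric Fejér?

The Abel–Poisson property is the weakest of these properties and the metric Fejér property the strongest. The paper "On twisted Fourier analysis and convergence of Fourier series on discrete groups" reports that all pairs with the Abel–Poisson property known to its authors have the metric Fejér property. The question is: *does every pair $(G,\sigma)$ with the Abel–Poisson property have the metric Fejér property?*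

The answer is no, already for $\sigma=1$. Here are the statements we shall prove, all with $\sigma=1$.

**Theorem A.** If $N$ is amenable and the free group $F_2$ acts on $N$ by automorphisms, then $N\rtimes F_2$ has the Fejér property.

**Theorem B.** Let $H$ be a discrete group with a finite subgroup $H_0$ having an irreducible representation of dimension $n$. If $\{\varphi_\alpha\}\subset\ell^2(G_0\times H)$ is a net with $\varphi_\alpha\to1$ pointwise and $\|M_{\varphi_\alpha}\|\le C$ for all $\alpha$, then $C\ge\sqrt n/2$.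

**Main Theorem.** The group $G=G_0\times S_\infty$ (with $\sigma=1$) has the Fejér property but not the bounded Abel–Poisson property.

**Theorem C.** Let $G$ be discrete, $N\lhd G$ amenable, and suppose there is a net $\{\varphi_\alpha\}\subset\ell^2(G)$ with $\varphi_\alpha\to1$ pointwise and $\|M_{\varphi_\alpha}\|\le1$ (for example, $(G,1)$ has the metric Abel–Poisson property). Then there is a mean on $\ell^\infty(N)$ invariant under left translation by $N$ and under conjugation by $G$.

**Corollary D.** Let $\Gamma'$ be a non-amenable group acting by automorphisms on an infinite amenable group $N$ such that all stabilizers of points of $N\setminus\{e\}$ are amenable. Then $N\rtimes\Gamma'$ does not have the metric Abel–Poisson property. In particular $\mathbb Z^2\rtimes\Gamma$ and $\mathbb Z_2\wr F_2$ have the Fejér property but not the metric Abel–Poisson property.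

Corollary D already answers the question. The Main Theorem says more: no bound at all survives.

**Proof of the Main Theorem from A and B.** We have $G=(\mathbb Z^2\times S_\infty)\rtimes\Gamma$ with $\Gamma$ acting trivially on $S_\infty$. The group $\mathbb Z^2\times S_\infty$ is amenable and $\Gamma\cong F_2$, so Theorem A gives the Fejér property. Suppose there were a bounded Abel–Poisson net, with bound $C$. By the S.P. it tends to $1$ pointwise. For each $n$, $S_\infty$ contains $S_{n+1}$, whose standard representation is irreducible of dimension $n$. Theorem B then gives $C\ge\sqrt n/2$ for every $n$, which is absurd. In particular $G$ does not have the metric Fejér property, since a metric Fejér net is a bounded net in $\mathcal K(G)\subset\ell^2(G)$. $\square$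

How can the S.P. hold without a bound? If it holds along a *sequence*, then $\sup_m\|M_{\varphi_m}(x)\|<\infty$ for each $x$, and Banach–Steinhaus gives a bounded sequence. So in the Main Theorem no sequence can do the job, even though $G$ is countable. Nets are what leaves room for a counterexample, and the proof of Theorem A uses this room: for each finite set of elements $x$ it chooses a function that is good for those $x$ only.

## 3. Schur kernels, $\ell^2$-multipliers on $L(G)$, amenable kernels

From now on $\sigma=1$. Let $L(G)=C_r^*(G)''$ be the group von Neumann algebra and $\hat X(g)=\langle X\delta_e,\delta_g\rangle$ for $X\in L(G)$. Textbook facts: $\hat X$ determines $X$; $\tau(X)=\langle X\delta_e,\delta_e\rangle$ is a faithful trace; by Kaplansky's theorem, $X\in L(G)$ is a strong limit of a net $X_\beta\in C_r^*(G)$ with $\|X_\beta\|\le\|X\|$.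

For a subgroup $K\le G$, $\ell^2(G)$ is the direct sum of the $\ell^2(Kg)$ over right cosets, so $\lambda_G|_K$ is a multiple of $\lambda_K$. Hence $C_r^*(K)\subset C_r^*(G)$ and $L(K)\subset L(G)$. Compression to $\ell^2(K)$ sends $\lambda_G(g)$ to $\lambda_K(g)$ if $g\in K$ and to $0$ otherwise, because then $gK\cap K=\emptyset$. It therefore gives a contraction $E:C_r^*(G)\to C_r^*(K)$, the conditional expectation.

**Lemma 1 (Schur kernels).** Let $k(s,t)=\langle\xi_t,\eta_s\rangle$ on $G\times G$, with $\xi_t,\eta_s$ in a Hilbert space and $\sup_t\|\xi_t\|\sup_s\|\eta_s\|\le C$. Then there is a linear map of norm $\le C$ on $B(\ell^2(G))$ that multiplies the matrix entry $(s,t)$ by $k(s,t)$. If a finite sum $k=\sum_jc_jk_j$ of such kernels, with constants $C_j$, satisfies $k(s,t)=\psi(st^{-1})$, then $\psi$ is a multiplier with $\|M_\psi\|\le\sum_j|c_j|C_j$.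

*Proof.* Put $V\delta_t=\delta_t\otimes\xi_t$ and $W\delta_s=\delta_s\otimes\eta_s$; these are bounded with $\|V\|\|W\|\le C$. Then
$$\langle W^*(x\otimes1)V\delta_t,\delta_s\rangle=\langle x\delta_t,\delta_s\rangle\langle\xi_t,\eta_s\rangle,$$
so $x\mapsto W^*(x\otimes1)V$ is the required map. For the second part take the corresponding linear combination of maps. The operator $\lambda(g)$ has entry $1$ at $(s,t)$ exactly when $st^{-1}=g$, so it is sent to $\psi(g)\lambda(g)$. By continuity $C_r^*(G)$ is mapped into itself, and the entry $(g,e)$ is multiplied by $\psi(g)$, which says that Fourier coefficients are multiplied by $\psi$. $\square$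

**Lemma 2 ($\ell^2$-multipliers act on $L(G)$).** Let $\varphi\in\ell^2(G)$ and $X\in L(G)$. Then $Y=\sum_g\varphi(g)\hat X(g)\lambda(g)$ converges absolutely in norm, lies in $C_r^*(G)$, has $\hat Y=\varphi\hat X$, and $\|Y\|\le\|M_\varphi\|\|X\|$.

*Proof.* Since $\varphi,\hat X\in\ell^2(G)$, the product is in $\ell^1(G)$, which gives everything but the norm estimate. Take $X_\beta\in C_r^*(G)$ with $\|X_\beta\|\le\|X\|$ and $X_\beta\to X$ strongly. Then $\hat X_\beta=X_\beta\delta_e\to X\delta_e=\hat X$ in $\ell^2(G)$, so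
$$\|M_\varphi(X_\beta)-Y\|\le\|\varphi(\hat X_\beta-\hat X)\|_1\le\|\varphi\|_2\|\hat X_\beta-\hat X\|_2\to0 .$$
As $\|M_\varphi(X_\beta)\|\le\|M_\varphi\|\|X\|$, the estimate follows. $\square$

**Lemma 3 (dividing out an amenable kernel).** Let $G=N\rtimes Q$ with $N$ amenable. There is a $*$-homomorphism $\rho:C_r^*(G)\to C_r^*(Q)$ with $\rho(\lambda(ns))=\lambda(s)$ for $n\in N$, $s\in Q$. In particular (take $Q$ trivial), if $K$ is amenable, there is a character $\epsilon:C_r^*(K)\to\mathbb C$ with $\epsilon(\lambda(k))=1$ for all $k$.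

*Proof.* Let $\zeta,\eta$ be finitely supported functions on $Q$. For a Følner set $F\subset N$ put $\zeta_F=|F|^{-1/2}\sum_{s\in Q}\sum_{m\in F}\zeta(s)\delta_{sm}$, and similarly $\eta_F$; then $\|\zeta_F\|=\|\zeta\|$. For $n\in N$, $u\in Q$ we have $(nu)(sm)=(us)\,n'_sm$ with $n'_s=(us)^{-1}n(us)\in N$. Hence
$$\langle\lambda_G(nu)\zeta_F,\eta_F\rangle=\sum_s\zeta(s)\overline{\eta(us)}\,\frac{|n'_sF\cap F|}{|F|}\ \longrightarrow\ \sum_s\zeta(s)\overline{\eta(us)}=\langle\lambda_Q(u)\zeta,\eta\rangle$$
along the Følner net, the sum being finite. For a finite combination $x=\sum c_{n,u}\lambda_G(nu)$ this gives $|\langle\sum c_{n,u}\lambda_Q(u)\zeta,\eta\rangle|\le\|x\|\|\zeta\|\|\eta\|$. So $x\mapsto\sum c_{n,u}\lambda_Q(u)$ is well defined and contractive. It is a $*$-homomorphism on the span of $\lambda(G)$, and it extends to $C_r^*(G)$. $\square$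

## 4. Amenable groups, free groups, direct products

**Amenable groups.** Let $N$ be amenable and $F$ a Følner set. Put $\xi_F=|F|^{-1/2}1_F$ and
$$\kappa_F(n)=\frac{|F\cap nF|}{|F|}=\langle\lambda(n)\xi_F,\xi_F\rangle .$$
The support of $\kappa_F$ lies in $FF^{-1}$, a finite set. Since $\kappa_F(st^{-1})=\langle\lambda(t^{-1})\xi_F,\lambda(s^{-1})\xi_F\rangle$, Lemma 1 gives $\|M_{\kappa_F}\|\le1$. Also $\kappa_F\to1$ pointwise. By (1), $N$ has the metric Fejér property. For $N=\mathbb Z$, $F=\{0,\dots,m-1\}$ this is $\kappa_F(k)=\max(0,1-|k|/m)$.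

**Free groups.** Let $|\cdot|$ be the word length on $F_2$ for a free basis and $d(x,y)=|xy^{-1}|$. This is the path metric of the tree with vertex set $F_2$ in which $x$ is joined to $cx$, where $c$ runs over basis elements and their inverses. Fix an end $\omega$ of the tree, that is, a class of geodesic rays any two of which eventually coincide up to a shift; for a basis element $c$, the ray $e,c,c^2,\dots$ defines one. From each vertex $x$ there is a unique geodesic ray $x=x_0,x_1,x_2,\dots$ to $\omega$. For the end just named, the ray from $x=c^{2}$ is $c^2,c^3,\dots$, and the ray from $x=c^{-1}$ is $c^{-1},e,c,\dots$.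

**Lemma 4 (tree kernels).** Let $q:G\to F_2$ be a homomorphism. Then $g\mapsto r^{|q(g)|}$ is a multiplier of norm $\le1$ for $0<r<1$, and $g\mapsto1_{\{|q(g)|=n\}}$ is a multiplier of norm $\le2n$ for $n\ge1$.

*Proof.* *Where two rays meet.* Let $x,y$ be vertices. The rays eventually merge. Let $i_0$ be the least $i$ such that $x_i$ lies on the ray of $y$, say $x_{i_0}=y_{j_0}$. Both tails are the ray from that vertex to $\omega$, so $x_{i_0+m}=y_{j_0+m}$ for $m\ge0$. Conversely, if $x_i=y_j$, then $i\ge i_0$, so $y_j=y_{j_0+i-i_0}$ and $j=j_0+(i-i_0)$. Thus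
$$x_i=y_j\iff(i,j)=(i_0+m,j_0+m)\text{ for some }m\ge0 .\tag{2}$$
The path $x_0,\dots,x_{i_0}=y_{j_0},\dots,y_0$ has no repeated vertex, so it is the geodesic from $x$ to $y$, and $i_0+j_0=d(x,y)$.

*The kernel $r^d$.* By (2), in $\ell^2(F_2)$,
$$(1-r^2)\Big\langle\sum_ir^i\delta_{x_i},\sum_jr^j\delta_{y_j}\Big\rangle=(1-r^2)\sum_{m\ge0}r^{d(x,y)+2m}=r^{d(x,y)},$$
and the two vectors have squared norm $(1-r^2)^{-1}$.

*The kernel $1_{\{d=n\}}$.* Put $\Theta_n(y,x)=\sum_{i+j=n}\langle\delta_{x_i},\delta_{y_j}\rangle$ for $n\ge0$ and $\Theta_{-1}=0$. By (2) this counts the $m\ge0$ with $d(x,y)+2m=n$, so it is $1$ if $d(x,y)\le n$ and $n-d(x,y)$ is even, and $0$ otherwise. Therefore $1_{\{d=n\}}=\Theta_n-\Theta_{n-2}$ for $n\ge1$, a combination of $(n+1)+(n-1)=2n$ kernels, each formed from unit vectors.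

Now apply Lemma 1 with $x=q(t)$, $y=q(s)$, using $d(q(t),q(s))=|q(st^{-1})|$. $\square$

For $0<r<1$ choose an integer $m(r)\ge(1-r)^{-1}$ with $\sum_{n>m(r)}2nr^n\le1-r$, and put
$$\psi_r(\gamma)=r^{|\gamma|}1_{\{|\gamma|\le m(r)\}}\in\mathcal K(F_2).$$
Then $r^{|q(g)|}-\psi_r(q(g))=\sum_{n>m(r)}r^n1_{\{|q(g)|=n\}}$, and the corresponding maps are summable in norm. So
$$\psi_r\circ q\ \text{ is a multiplier with }\ \|M_{\psi_r\circ q}\|\le 2-r,\qquad\psi_r\circ q\to1\text{ pointwise as }r\to1.\tag{3}$$
With $q=\mathrm{id}$, the functions $(2-r)^{-1}\psi_r$ show that $F_2$ has the metric Fejér property.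

**Direct products.** Let $G=N\times F_2$ with $N$ amenable. Both projections are homomorphisms. Composing the map of norm $\le1$ with kernel $\kappa_F$ of the $N$-part of $st^{-1}$ with the multiplier $(2-r)^{-1}\psi_r\circ q$ gives the multiplier $n\gamma\mapsto(2-r)^{-1}\kappa_F(n)\psi_r(\gamma)$ of norm $\le1$ and finite support. It tends to $1$ pointwise. So $N\times F_2$ has the metric Fejér property.

**The same attempt for a nontrivial action.** In $N\rtimes F_2$ the natural candidate is still $n\gamma\mapsto\kappa(n)\psi_r(\gamma)$, and one would want $n\gamma\mapsto\kappa(n)$ to be a multiplier of norm at most $1$. For $s=n\gamma$, $t=m\delta$ and $\beta=\gamma\delta^{-1}$ we get $st^{-1}=n\,\beta(m)^{-1}\beta$, so the kernel is $\kappa(n\,\beta(m)^{-1})$. If $\kappa$ is *invariant* under the action, apply $\gamma^{-1}$: the kernel is $\kappa\big(\gamma^{-1}(n)\,\delta^{-1}(m)^{-1}\big)$. For $\kappa=\langle\pi(\cdot)\xi,\xi\rangle$ this equals $\langle\pi(\delta^{-1}(m))^*\xi,\pi(\gamma^{-1}(n))^*\xi\rangle$, and Lemma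 1 applies. Without invariance the vectors attached to $s$ and $t$ cannot be separated this way. But an invariant function in $\ell^2(N)$ vanishes on every infinite orbit. For $\Gamma$ on $\mathbb Z^2$ every nonzero orbit is infinite: $a^kv=(v_1+2kv_2,v_2)$ and $b^kv=(v_1,v_2+2kv_1)$. So invariance leaves only multiples of $\delta_e$, and this approach stops here. Two questions remain: can one sum without a bound, and is a bound truly impossible?

## 5. Two limits taken one after the other: proof of Theorem A

Let $G=N\rtimes F_2$ and $q:G\to F_2$ the quotient map. We do not try to bound $n\gamma\mapsto\kappa_F(n)\psi_r(\gamma)$. First we truncate in the $F_2$-direction, which costs a bounded factor. Then, with a *finite* number of $\gamma$'s left, we sum in each coset separately.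

**Step 1: summation in the quotient direction.** Put $\tilde\psi_r=\psi_r\circ q$. It has infinite support if $N$ is infinite, but (3) bounds its norm by $2$. By (1),
$$\|M_{\tilde\psi_r}(x)-x\|\to0\qquad(x\in C_r^*(G),\ r\to1).\tag{4}$$

**Step 2: summation inside each coset.** The aim is to replace $\tilde\psi_r$ by a finitely supported function. Let $E:C_r^*(G)\to C_r^*(N)$ be the conditional expectation and $E_\gamma(x)=E(x\lambda(\gamma)^*)$. Then $\widehat{E_\gamma(x)}(n)=\hat x(n\gamma)$: this is clear for $x=\lambda(g)$, and both sides are linear and continuous in $x$. Put $\varphi_{r,F}(n\gamma)=\kappa_F(n)\psi_r(\gamma)$, an element of $\mathcal K(G)$. Comparing Fourier coefficients at each $n\gamma$,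
$$M_{\varphi_{r,F}}(x)=\sum_{|\gamma|\le m(r)}\psi_r(\gamma)\,M_{\kappa_F}(E_\gamma(x))\,\lambda(\gamma),\qquad M_{\tilde\psi_r}(x)=\sum_{|\gamma|\le m(r)}\psi_r(\gamma)\,E_\gamma(x)\,\lambda(\gamma).$$
By Section 4, $M_{\kappa_F}(y)\to y$ in norm for each $y\in C_r^*(N)$. The sums are finite, so for fixed $r$ and $x$
$$M_{\varphi_{r,F}}(x)\ \longrightarrow\ M_{\tilde\psi_r}(x)\quad\text{in norm, along the Følner net }F.\tag{5}$$

**Step 3: one net.** The aim is to merge the two limits. Index by pairs $(\mathcal E,\varepsilon)$ with $\mathcal E\subset C_r^*(G)$ finite and $\varepsilon>0$, ordered by enlarging $\mathcal E$ and shrinking $\varepsilon$. Given such a pair, choose $r$ by (4) with $\|M_{\tilde\psi_r}(x)-x\|<\varepsilon/2$ for $x\in\mathcal E$, then $F$ by (5) with $\|M_{\varphi_{r,F}}(x)-M_{\tilde\psi_r}(x)\|<\varepsilon/2$ for $x\in\mathcal E$. The resulting net of functions $\varphi_{r,F}$ lies in $\mathcal K(G)$, and $C_r^*(G)$ has the S.P. with respect to it. $\square$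

Nothing here bounds $\|M_{\varphi_{r,F}}\|$ uniformly: the set $F$ is chosen after $r$ and after $\mathcal E$.

## 6. Norm-one nets produce invariant means: Theorem C and Corollary D

The idea is to compose $M_{\varphi_\alpha}$ with the trivial character of an amenable subgroup. A functional of norm at most $1$ which is nearly $1$ at the unitaries $1$ and $\lambda(g)$ must be nearly invariant under conjugation by $\lambda(g)$. Since $\varphi_\alpha|_N\in\ell^2(N)$, its restriction to $C_r^*(N)$ is given by a vector, and absolute values and square roots turn this into an almost invariant vector of $\ell^2(N)$.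

We need one inequality, with $\tau$ the trace of $L(N)$. It is a case of the Powers–Størmer inequality; for general von Neumann algebras in standard form see Haagerup, *The standard form of von Neumann algebras*, Math. Scand. 37 (1975), Lemma 2.10. With a trace and bounded operators it takes a few lines.

**Lemma 5.** Let $a,b\in L(N)_+$. Then $\|(a-b)\delta_e\|^2\le\|\tau((a^2-b^2)\,\cdot\,)\|$, the norm of a functional on $L(N)$.

*Proof.* Put $c=a-b=c_+-c_-$ and $u=1_{(0,\infty)}(c)-1_{(-\infty,0)}(c)$, so $\|u\|\le1$ and $uc=cu=|c|$. From $a^2-b^2=\frac12\big(c(a+b)+(a+b)c\big)$ and the trace property, $\tau((a^2-b^2)u)=\tau(|c|(a+b))$. Now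
$$\tau(c_+(a+b))=\tau(c_+(a-b))+2\tau(c_+b)\ge\tau(c_+c)=\tau(c_+^2),$$
$$\tau(c_-(a+b))=\tau(c_-(b-a))+2\tau(c_-a)\ge-\tau(c_-c)=\tau(c_-^2),$$
since the trace of a product of two positive elements is $\ge0$. Adding, $\tau((a^2-b^2)u)\ge\tau(c^2)=\|c\delta_e\|^2$. $\square$

**Proof of Theorem C.** For $g\in G$ let $U_g\delta_n=\delta_{gng^{-1}}$ on $\ell^2(N)$ and $\mathrm{Ad}_g(x)=U_gxU_g^*$ on $L(N)$. Then $\mathrm{Ad}_g(\lambda(n))=\lambda(gng^{-1})$, so on $C_r^*(N)\subset C_r^*(G)$ it is conjugation by $\lambda(g)$; also $\tau\circ\mathrm{Ad}_g=\tau$ because $U_g\delta_e=\delta_e$.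

**Step 1: functionals nearly invariant under conjugation.** Let $\epsilon$ be the trivial character of $C_r^*(N)$ (Lemma 3) and $\omega_\alpha=\epsilon\circ M_{\varphi_\alpha}|_{C_r^*(N)}$. Since $\varphi_\alpha|_N\in\ell^2(N)$,
$$\omega_\alpha(x)=\sum_{n\in N}\varphi_\alpha(n)\hat x(n)\qquad(x\in C_r^*(N)).$$
Fix $g\in G$ and put $\delta_\alpha=\max(|1-\varphi_\alpha(e)|,|1-\varphi_\alpha(g)|)\to0$. We claim
$$\|\omega_\alpha\circ\mathrm{Ad}_g-\omega_\alpha\|\le4\sqrt{2\delta_\alpha}\quad\text{on }C_r^*(N).\tag{6}$$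
Let $K=\langle N,g\rangle$. As $K/N$ is cyclic, $K$ is amenable. The map $M_{\varphi_\alpha}$ sends $\lambda(k)$ to $\varphi_\alpha(k)\lambda(k)$, so it restricts to a contraction of $C_r^*(K)$. Composing with the trivial character of $C_r^*(K)$ we get a functional of norm $\le1$ on $C_r^*(K)$, with value $\varphi_\alpha(k)$ at $\lambda(k)$, which extends $\omega_\alpha$. By a textbook fact it has the form $\langle\pi(\cdot)\xi,\eta\rangle$ with $\pi$ a unital representation and $\|\xi\|,\|\eta\|\le1$. Write $\pi(g)$ for $\pi(\lambda(g))$. Then $\mathrm{Re}\langle\xi,\eta\rangle\ge1-\delta_\alpha$ and $\mathrm{Re}\langle\pi(g)\xi,\eta\rangle\ge1-\delta_\alpha$, so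
$$\|\xi-\eta\|^2\le2-2(1-\delta_\alpha)=2\delta_\alpha,\qquad\|\pi(g)\xi-\eta\|^2\le2\delta_\alpha .$$
Hence $\|\pi(g)\xi-\xi\|\le2\sqrt{2\delta_\alpha}$, and $\|\pi(g)\eta-\eta\|\le\|\pi(g)(\eta-\xi)\|+\|\pi(g)\xi-\eta\|\le2\sqrt{2\delta_\alpha}$. For $x\in C_r^*(N)$ we have $\omega_\alpha(\mathrm{Ad}_g(x))=\langle\pi(x)\pi(g)^*\xi,\pi(g)^*\eta\rangle$. Replacing $\pi(g)^*\xi$ by $\xi$ and then $\pi(g)^*\eta$ by $\eta$ changes this by at most $\|x\|\cdot2\cdot2\sqrt{2\delta_\alpha}$, which is (6).

**Step 2: bounded densities.** The aim is to write the functionals as $\tau(y\,\cdot)$ with $y\in L(N)$ bounded. For each $\alpha$ and each integer $k\ge1$ choose a finitely supported $f$ on $N$ with $\|f-\varphi_\alpha|_N\|_2\le1/k$, and put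
$$y=\sum_nf(n)\lambda(n)^*,\qquad\omega(x)=\tau(yx)=\sum_nf(n)\hat x(n)\qquad(x\in L(N)).$$
Everything below depends on $(\alpha,k)$, with the product order, and limits are along this net. On $C_r^*(N)$ we have $|\omega(x)-\omega_\alpha(x)|\le\frac1k\|\hat x\|_2\le\frac1k\|x\|$. So there $\|\omega\|\le1+\frac1k$, and by (6) $\|\omega\circ\mathrm{Ad}_g-\omega\|\le4\sqrt{2\delta_\alpha}+\frac2k$. Both functionals are continuous for the strong topology on $L(N)$, so by Kaplansky the same bounds hold on $L(N)$. Thus
$$\|\omega\|\le1+\tfrac1k,\qquad\|\omega\circ\mathrm{Ad}_g-\omega\|\to0\ \ (g\in G),\qquad\omega(\lambda(n))=f(n)\to1\ \ (n\in N).\tag{7}$$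

**Step 3: positive functionals.** Let $y=uh$ be the polar decomposition, $h=|y|$, $u\in L(N)$. Put $|\omega|(x)=\tau(hx)$; it is positive, since $\tau(hx^*x)=\tau(h^{1/2}x^*xh^{1/2})\ge0$. By the trace property $\omega(x)=\tau(uhx)=|\omega|(xu)$. Moreover $|\omega|(1)=\tau(h)=\tau(u^*uh)=\omega(u^*)\le\|\omega\|\le1+\frac1k$. By Cauchy–Schwarz for $|\omega|$, for $\|x\|\le1$,
$$|\omega(x)-|\omega|(x)|^2=\big||\omega|(x(u-1))\big|^2\le|\omega|(1)\,|\omega|\big((u-1)^*(u-1)\big).$$
Since $(u-1)^*(u-1)\le2-u-u^*$ and $|\omega|(u)=\omega(1)=f(e)$,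
$$\|\omega-|\omega|\|^2\le(1+\tfrac1k)\big(2+\tfrac2k-2\,\mathrm{Re}f(e)\big)\le(1+\tfrac1k)\big(\tfrac4k+2|1-\varphi_\alpha(e)|\big)\to0 .$$
With (7), and $\||\omega|\circ\mathrm{Ad}_g-|\omega|\|\le2\|\omega-|\omega|\|+\|\omega\circ\mathrm{Ad}_g-\omega\|$, we obtain
$$\||\omega|\circ\mathrm{Ad}_g-|\omega|\|\to0\ \ (g\in G),\qquad|\omega|(\lambda(n))\to1\ \ (n\in N).\tag{8}$$

**Step 4: almost invariant vectors.** Put $\zeta=h^{1/2}\delta_e\in\ell^2(N)$. Then $\langle x\zeta,\zeta\rangle=\tau(h^{1/2}xh^{1/2})=|\omega|(x)$. So $\|\zeta\|^2=|\omega|(1)\to1$ and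
$$\|\lambda(n)\zeta-\zeta\|^2=2|\omega|(1)-2\,\mathrm{Re}\,|\omega|(\lambda(n))\to0 .$$
Next, $U_g^*\zeta=U_g^*h^{1/2}U_g\delta_e=\big(\mathrm{Ad}_{g^{-1}}(h)\big)^{1/2}\delta_e$, and $\tau(\mathrm{Ad}_{g^{-1}}(h)x)=\tau(h\,\mathrm{Ad}_g(x))=|\omega|(\mathrm{Ad}_g(x))$. Lemma 5 gives $\|U_g^*\zeta-\zeta\|^2\le\||\omega|\circ\mathrm{Ad}_g-|\omega|\|\to0$.

**Step 5: the mean.** For vectors $\zeta,\zeta'$ one has $\||\zeta|^2-|\zeta'|^2\|_1\le\|\zeta-\zeta'\|(\|\zeta\|+\|\zeta'\|)$. Also $|\lambda(n)\zeta|^2$ is the left translate of $|\zeta|^2$ by $n$, and $|U_g^*\zeta|^2(m)=|\zeta|^2(gmg^{-1})$. So the probability functions $|\zeta|^2/\|\zeta\|^2\in\ell^1(N)\subset\ell^\infty(N)^*$ are asymptotically invariant, in $\ell^1$-norm, under each left translation by $N$ and each conjugation by $G$. Any weak* cluster point is the required mean. $\square$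

**Proof of Corollary D.** Suppose $N\rtimes\Gamma'$ has the metric Abel–Poisson property and let $m$ be the mean of Theorem C. By translation invariance $m(1_{\{n\}})$ does not depend on $n$, and $N$ is infinite, so $m(1_{\{e\}})=0$. Conjugation by $\gamma\in\Gamma'$ acts on $N$ as $\gamma$. Hence $m$ is a $\Gamma'$-invariant mean on $X=N\setminus\{e\}$.

We transport it to $\Gamma'$. For each orbit representative $x\in X$ choose a left-invariant mean $m_x$ on the stabilizer $\Gamma'_x$. For $f\in\ell^\infty(\Gamma')$ put $\tilde f(\gamma x)=\int_{\Gamma'_x}f(\gamma s)\,dm_x(s)$. If $\gamma x=\gamma'x$, then $\gamma'=\gamma s_0$ with $s_0\in\Gamma'_x$, and left invariance of $m_x$ gives the same value. So $\tilde f$ is well defined on $X$. The map $f\mapsto\tilde f$ is unital and positive, and it sends $f(\delta^{-1}\,\cdot)$ to $\tilde f(\delta^{-1}\,\cdot)$. Therefore $f\mapsto m(\tilde f)$ is a left-invariant mean on $\Gamma'$, contradicting non-amenability.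

For $\mathbb Z^2\rtimes\Gamma$: a nonzero vector is a multiple of a primitive one, which some element of $SL_2(\mathbb Z)$ moves to $(1,0)$. The stabilizer of $(1,0)$ is the group of matrices $\begin{pmatrix}1&k\\0&1\end{pmatrix}$. So stabilizers in $SL_2(\mathbb Z)$ are cyclic, hence so are those in $\Gamma$, and $\Gamma$ is not amenable. For $\mathbb Z_2\wr F_2$: points of $N\setminus\{e\}$ are nonempty finite sets $S\subset F_2$. If $\gamma S=S$, then $S$ is a union of cosets $\langle\gamma\rangle s$, so $\gamma$ has finite order and $\gamma=e$. In both cases $N$ is infinite abelian, and Theorem A gives the Fejér property. $\square$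

**Where this argument needs the constant $1$.** If we only know $\|M_{\varphi_\alpha}\|\le C$ with $C>1$, Step 1 gives vectors with $\|\xi\|\|\eta\|\le C$ and $\langle\xi,\eta\rangle\approx1\approx\langle\pi(g)\xi,\eta\rangle$, and this does not force near invariance. Take $\xi=(1,1)$, $\eta=(1,0)$ in $\mathbb C^2$ and the unitary $U=\mathrm{diag}(1,-1)$. Then $\langle\xi,\eta\rangle=\langle U\xi,\eta\rangle=1$ and $\|\xi\|\|\eta\|=\sqrt2$, but $\|U\xi-\xi\|=2$. To exclude *every* bound we need another mechanism.

## 7. Ping-pong directions and matrix coefficients: Theorem B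

**The mechanism.** Identify $L(\mathbb Z^2)=L^\infty(\mathbb T^2)$. The multiplier, followed by dividing out $\mathbb Z^2$, gives functionals on $L^\infty(\mathbb T^2)$ which on $C(\mathbb T^2)$ tend to evaluation at $0$. Let $w$ be a continuous bump with $w(0)=1$. Split $w=p_i+p_i'$ according to the *direction* in which one approaches $0$, differently for each $i=1,\dots,n$. For each $i$ the values at $p_i$ and $p_i'$ add up to nearly $1$. We arrange that the $p_i$ have disjoint supports, and that the $p'_i$, moved by suitable $g_i\in\Gamma$, also have disjoint supports. Then we want the bound $C$ to force $\sum_i|\text{value at }p_i|^2\le C^2$, and likewise for $p_i'$.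

**Scalars do not suffice.** The natural test element is $Y=\sum_ip_i\lambda(g_i)$. Disjointness gives $Y^*Y=\sum_i\lambda(g_i)^*p_i^2\lambda(g_i)$, but nothing makes *these* terms orthogonal. In the notation below the $i$-th term is the function $t\mapsto p_i(k_it)^2$, and for small $t$ with direction outside all the arcs $B_j$ each of the $n$ terms is close to $1$. Hence $\|Y\|=\sqrt n$. If $Y$ is sent to $\sum_it_i\lambda(g_i)$, applying the latter to $\delta_e$ yields only $\sum_i|t_i|^2\le C^2n$, which is already clear from $|t_i|\le C$.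

**The way out** is to attach matrix units: with $e_{1i}$ on the $i$-th term, the $n$ summands of $Y^*Y$ sit in the orthogonal blocks $e_{ii}$, so $\|Y\|\le1$, while on the image side the product in the other order adds all the $|t_i|^2$ in one block $e_{11}$. The finite group $H_0$ supplies the matrix units inside the group algebra, so an ordinary norm bound is enough. That is the role of the factor $H$.

**Proof of Theorem B.** Let $G=G_0\times H=\mathbb Z^2\rtimes(\Gamma\times H)$, with $H$ acting trivially on $\mathbb Z^2$.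

**Step 1: ping-pong.** We need $k_1,\dots,k_n\in\Gamma$ and sets of lines with two disjointness properties. Let $SL_2(\mathbb Z)$ act on lines, $P^1(\mathbb R)=\mathbb R\cup\{\infty\}$, with $z$ standing for the line through $(z,1)$. The matrix
$$h=ab=\begin{pmatrix}5&2\\2&1\end{pmatrix}$$
has trace $6$ and eigenvalues $3\pm2\sqrt2$. Its fixed points solve $z(2z+1)=5z+2$, that is $z^2-2z-1=0$, so they are $1\pm\sqrt2$. Since $a^i$ acts as $z\mapsto z+2i$, the fixed points of $a^iha^{-i}$ are $1+2i\pm\sqrt2$. For $i=1,\dots,n$ these are $2n$ distinct points, because $2\sqrt2$ is not an integer. Choose $2n$ pairwise disjoint open arcs $A_i',B_i$ around the attracting, respectively repelling, fixed point of $a^iha^{-i}$.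

Let $v_\pm$ be eigenvectors of $a^iha^{-i}$ for $3\pm2\sqrt2$. On the line through $\alpha v_++\beta v_-$ with $\alpha\ne0$, the $M$-th power multiplies $|\beta/\alpha|$ by $(3-2\sqrt2)^{2M}$. On the compact set $P^1(\mathbb R)\setminus B_i$ the ratio $|\beta/\alpha|$ is bounded, so for $M$ large this set is mapped into $A_i'$. Fix $M$ good for all $i\le n$ and put
$$k_i=a^ih^Ma^{-i}\in\Gamma,\qquad A_i=k_i\big(P^1(\mathbb R)\setminus B_i\big)\subset A_i' .$$
Then
$$A_1,\dots,A_n\text{ are pairwise disjoint},\qquad k_i^{-1}(A_i^c)=B_i\ (1\le i\le n)\text{ are pairwise disjoint}.\tag{9}$$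
Let $g_i=(k_i^T)^{-1}$. It lies in $\Gamma$, which is closed under transposition, and $g_i^T=k_i^{-1}$.

**Step 2: splitting a bump by directions.** We build the functions announced above. Under $L(\mathbb Z^2)=L^\infty(\mathbb T^2)$, $\mathbb T^2=\mathbb R^2/\mathbb Z^2$, let $\lambda(n)$ correspond to $e_n(t)=e^{2\pi in\cdot t}$; then $\hat x(n)$ is the usual Fourier coefficient. For $g\in\Gamma$ we have $\lambda(g)\lambda(n)\lambda(g)^*=\lambda(gn)$ and $e_{gn}(t)=e_n(g^Tt)$. By linearity and weak* continuity ($g^T$ preserves Haar measure), $(\lambda(g)x\lambda(g)^*)(t)=x(g^Tt)$ for all $x\in L^\infty(\mathbb T^2)$. With $g=g_i^{-1}=k_i^T$,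
$$(\lambda(g_i)^*x\lambda(g_i))(t)=x(k_it).\tag{10}$$
Let $s(t)\in(-\frac12,\frac12]^2$ be the representative of $t$ and, for $t\ne0$, $\ell(t)\in P^1(\mathbb R)$ the line through $s(t)$. Choose $0<\varepsilon<\frac12$ with $\varepsilon\|g_i^T\|<\frac12$ for all $i\le n$. Let $V=\{t:|s(t)|<\varepsilon\}$ and let $w:\mathbb T^2\to[0,1]$ be continuous, zero outside $V$, with $w(0)=1$. Put
$$p_i=w\,1_{\{\ell\in A_i\}},\qquad p_i'=w\,1_{\{\ell\in A_i^c\}},\qquad q_i=\lambda(g_i)^*p_i'\lambda(g_i).$$
Then $p_i+p_i'=w$ almost everywhere, and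
$$p_ip_j=0,\qquad q_iq_j=0\qquad(i\ne j).\tag{11}$$
The first part is (9). For the second, let $q_i(t)\ne0$. By (10), $t'=k_it$ is a nonzero point of $V$ with $\ell(t')\in A_i^c$, and $t=k_i^{-1}t'=g_i^Tt'$. The vector $g_i^Ts(t')$ represents $t$ and has length less than $\varepsilon\|g_i^T\|<\frac12$. So it equals $s(t)$, and $\ell(t)=k_i^{-1}\ell(t')\in k_i^{-1}(A_i^c)=B_i$. The $B_i$ are pairwise disjoint.

**Step 3: functionals on $L^\infty(\mathbb T^2)$.** Here the multiplier is turned into functionals that detect the value at $0$. Let $\rho:C_r^*(G)\to C_r^*(\Gamma\times H)$ be the map of Lemma 3, with $\rho(\lambda(ns))=\lambda(s)$ for $n\in\mathbb Z^2$, $s\in\Gamma\times H$. For $X\in L(G)$ let $Y\in C_r^*(G)$ be the element with $\hat Y=\varphi_\alpha\hat X$ from Lemma 2, and put $\Psi_\alpha(X)=\rho(Y)$. Then $\Psi_\alpha$ is linear and $\|\Psi_\alpha(X)\|\le C\|X\|$.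

Let $x\in L^\infty(\mathbb T^2)$ and $s\in\Gamma\times H$. The element $x\lambda(s)$ has coefficient $\hat x(n)$ at $ns$ and no others. Its $Y$ is the absolutely convergent sum $\sum_n\varphi_\alpha(ns)\hat x(n)\lambda(ns)$, so
$$\Psi_\alpha(x\lambda(s))=F_s^\alpha(x)\lambda(s),\qquad F^\alpha_s(x)=\sum_{n\in\mathbb Z^2}\varphi_\alpha(ns)\hat x(n),\qquad|F_s^\alpha(x)|\le C\|x\|_\infty .$$
We have $F_s^\alpha(e_n)=\varphi_\alpha(ns)\to1=e_n(0)$. Trigonometric polynomials are dense in $C(\mathbb T^2)$ and the bound $C$ is uniform, so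
$$F^\alpha_s(x)\to x(0)\qquad(x\in C(\mathbb T^2),\ s\in\Gamma\times H).\tag{12}$$

**Step 4: test elements and averaging over $H_0$.** The numbers $F^\alpha_{g_ih}(p_i)$ depend on $h\in H_0$; averaging removes this. Fix $\alpha$. Let $a_i=\sum_{h\in H_0}a_i(h)\lambda(h)\in\mathbb C[H_0]$ for $1\le i\le n$, and put
$$Y=\sum_{i=1}^np_i\lambda(g_i)a_i,\qquad t_{i,h}=F^\alpha_{g_ih}(p_i),\qquad\bar t_i=\frac1{|H_0|}\sum_{h\in H_0}t_{i,h}.$$
Elements of $\mathbb C[H_0]$ commute with $L(G_0)$. So for $u\in H_0$ we have $\lambda(u)Y=\sum_{i,h}a_i(h)\,p_i\lambda(g_iuh)$, and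
$$\lambda(u)^*\Psi_\alpha(\lambda(u)Y)=\sum_{i,h}a_i(h)\,t_{i,uh}\,\lambda(u)^*\lambda(g_iuh)=\sum_{i,h}a_i(h)\,t_{i,uh}\,\lambda(g_i)\lambda(h).$$
Each has norm at most $C\|Y\|$. In the average over $u\in H_0$ the coefficient $t_{i,uh}$ becomes $\bar t_i$ for every $h$, so
$$\Big\|\sum_i\bar t_i\,\lambda(g_i)a_i\Big\|\le C\|Y\|.\tag{13}$$
By (11),
$$Y^*Y=\sum_{i,j}\lambda(g_i)^*p_ip_j\lambda(g_j)\,a_i^*a_j=\sum_i\lambda(g_i)^*p_i^2\lambda(g_i)\,a_i^*a_i\le\sum_ia_i^*a_i,\tag{14}$$
because $0\le\lambda(g_i)^*p_i^2\lambda(g_i)\le1$ commutes with $a_i^*a_i\ge0$.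

For the other half, let $b_i\in\mathbb C[H_0]$, $Z=\sum_ip_i'\lambda(g_i)b_i$ and $\bar t_i'=|H_0|^{-1}\sum_{h\in H_0}F^\alpha_{g_ih}(p_i')$. The same computation gives
$$\Big\|\sum_i\bar t_i'\,\lambda(g_i)b_i\Big\|\le C\|Z\|.\tag{15}$$
Since $p_i'\lambda(g_i)=\lambda(g_i)q_i$, we have $Z=\sum_i\lambda(g_i)q_ib_i$, and by (11)
$$ZZ^*=\sum_{i,j}\lambda(g_i)q_iq_j\lambda(g_j)^*\,b_ib_j^*=\sum_i\lambda(g_i)q_i^2\lambda(g_i)^*\,b_ib_i^*=\sum_ip_i'^2\,b_ib_i^*\le\sum_ib_ib_i^*.\tag{16}$$

Note the asymmetry: for $Y$ the orthogonality is visible in $Y^*Y$, for $Z$ in $ZZ^*$. So we use a row of matrix units for $Y$ and a column for $Z$.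

**Step 5: matrix units.** We choose the coefficients. The group algebra $\mathbb C[H_0]$ is a direct sum of full matrix algebras, one for each irreducible representation. So it contains a (possibly non-unital) $*$-subalgebra isomorphic to $M_n(\mathbb C)$, with matrix units $e_{ij}$. Take $a_i=e_{1i}$ and $b_i=e_{i1}$. Then
$$\sum_ia_i^*a_i=\sum_ie_{i1}e_{1i}=\sum_ie_{ii},\qquad\sum_ib_ib_i^*=\sum_ie_{i1}e_{1i}=\sum_ie_{ii},$$
a projection, of norm $1$. By (14) and (16), $\|Y\|\le1$ and $\|Z\|\le1$. Put $W=\sum_i\bar t_i\lambda(g_i)e_{1i}$ and $W'=\sum_i\bar t_i'\lambda(g_i)e_{i1}$ in $C_r^*(\Gamma\times H)$. By (13) and (15), $\|W\|\le C$ and $\|W'\|\le C$. In $WW^*$ the cross terms contain $e_{1i}e_{j1}$, and in $W'^*W'$ they contain $e_{1i}e_{j1}$ as well; both vanish for $i\ne j$. So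
$$WW^*=\sum_i|\bar t_i|^2\lambda(g_i)e_{11}\lambda(g_i)^*=\sum_i|\bar t_i|^2\,e_{11},\qquad W'^*W'=\sum_i|\bar t_i'|^2\,e_{11}.$$
The projection $e_{11}$ has norm $1$. Hence $\sum_i|\bar t_i|^2\le C^2$ and $\sum_i|\bar t_i'|^2\le C^2$, and by the triangle inequality in $\mathbb C^n$
$$\sum_{i=1}^n|\bar t_i+\bar t_i'|^2\le4C^2.\tag{17}$$

**Step 6: the limit.** Since $p_i+p_i'=w$, we have $\bar t_i+\bar t_i'=|H_0|^{-1}\sum_{h\in H_0}F^\alpha_{g_ih}(w)$. The function $w$ is continuous, so by (12) this tends to $w(0)=1$ along the net, for each $i$. The choices of $k_i,g_i,w,p_i,e_{ij}$ did not depend on $\alpha$, so we may pass to the limit in (17) and get $n\le4C^2$. $\square$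

This proves the Main Theorem: Abel–Poisson, and even Fejér, implies neither metric Fejér nor even bounded Abel–Poisson.

## 8. Finite factors, $c_0$-decay, and two implications left undecided

**Finite factors.** Theorem B applies to $G_0\times S_{n+1}$: every bounded Abel–Poisson net on this group satisfies $\sup_\alpha\|M_{\varphi_\alpha}\|\ge\sqrt n/2$, while the Fejér property holds by Theorem A, since $\mathbb Z^2\times S_{n+1}$ is amenable.

**Decay class.** In Corollary D, $\ell^2$ cannot be weakened to $c_0$. The group $\mathbb Z_2\wr F_2$ has the Haagerup property (de Cornulier–Stalder–Valette, Trans. AMS 364 (2012)): there is a net of normalized positive definite functions $\varphi_\alpha\in c_0$ with $\varphi_\alpha\to1$ pointwise. Writing $\varphi_\alpha(st^{-1})=\langle\pi(t^{-1})\xi,\pi(s^{-1})\xi\rangle$ with $\|\xi\|=1$, Lemma 1 gives $\|M_{\varphi_\alpha}\|\le1$, with equality because $\varphi_\alpha(e)=1$. By (1) the S.P. holds with respect to this net. The $\ell^2$-condition was used in Theorem C to pass to vectors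 of $\ell^2(N)$.

**Undecided.** The arguments above do not decide whether the bounded Abel–Poisson (or bounded Fejér) property implies the metric Fejér property, nor whether Abel–Poisson implies Fejér.
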